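\title{Subspaces of finite codimension consisting of noninvertible elements of a commutative Banach algebra}

\begin{abstract}
We prove that a linear subspace of finite codimension in a nonzero commutative complex unital Banach algebra $A$ that contains no exponential $e^a$, $a\in A$, is contained in a maximal ideal. In particular, a closed subspace of finite codimension consisting of noninvertible elements lies in a maximal ideal; in codimension one this is the Gleason--Kahane--\.Zelazko theorem. The proof reduces the statement to finite-dimensional spaces of analytic functionals on $\mathbb C^n$ and lowers their dimension one step at a time, by finding a complex line that the images of the exponentials omit.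
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A$ be a Banach algebra and let $k,n$ be positive integers. One says that $A$ has the \emph{$P(k,n)$ property} if the following holds: whenever $M$ is a closed subspace of $A$ of codimension $k$ such that every $f\in M$ lies in at least $n$ distinct closed, maximal, regular ideals $I^f_1,\dots,I^f_n$, there are $n$ distinct regular maximal ideals $I_1,\dots,I_n$ with $M\subset I_1\cap\dots\cap I_n$.

This paper concerns $n=1$ and commutative, complex, unital $A$. In such an algebra every ideal is regular, the maximal ideals are closed and are exactly the kernels of the \emph{characters} (the nonzero multiplicative linear functionals), and an element is noninvertible if and only if it lies in some maximal ideal. So $P(k,1)$ says: \emph{every closed subspace of codimension $k$ consisting of noninvertible elements is contained in a maximal ideal.}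

The noninvertible elements form the union of the hyperplanes $\ker\chi$, where $\chi$ runs over the characters, and $P(k,1)$ asks whether a subspace covered by these hyperplanes lies in one of them. For $A=\mathbb C^d$ with the coordinatewise product there are $d$ such hyperplanes, and the answer is yes, because a complex vector space is not a finite union of proper subspaces. For infinitely many hyperplanes some restriction on the subspace is needed. Let $S$ be the unit sphere of $\mathbb C^2$ and let $M\subset C(S)$ be spanned by the coordinates $z_1,z_2$. Every $\alpha z_1+\beta z_2$ has a zero on $S$, but $z_1$ and $z_2$ have no common zero there, so $M$ lies in no maximal ideal. This $M$ has infinite codimension. In finite codimension two results are known. By the Gleason--Kahane--\.Zelazko theorem, a subspace of codimension one in a commutative complex unital Banach algebra is an ideal if and only if it consists of noninvertible elements, so every such algebra has the $P(1,1)$ property; and for every compact Hausdorff space $S$ the algebra $C(S)$ has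 the $P(k,1)$ property for every $k$. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} Does every commutative, complex, unital Banach algebra have the $P(k,1)$ property for $k\ge2$?
\medskip

The answer is yes. We prove a stronger statement, in which closedness is not assumed and only the invertible elements of the form $e^a$ are excluded. Write $\exp A=\{e^a:a\in A\}$.

\begin{theorem}\label{thm:main}
Let $A\ne\{0\}$ be a commutative complex unital Banach algebra and let $M\subset A$ be a linear subspace of finite codimension with $M\cap\exp A=\emptyset$. Then $M$ is contained in a maximal ideal of $A$.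
\end{theorem}

Since $e^ae^{-a}=1$, a subspace of noninvertible elements misses $\exp A$, and we obtain:

\begin{corollary}\label{cor:P}
Every commutative, complex, unital Banach algebra has the $P(k,1)$ property for every integer $k\ge1$, in particular for every $k\ge2$.
\end{corollary}

The theorem has an equivalent form for linear maps, which is the form we work with. For $\sigma,w\in\mathbb C^k$ put $\sigma\cdot w=\sum_i\sigma_iw_i$, and for $T:A\to\mathbb C^k$ let $\sigma\cdot T$ be the functional $g\mapsto\sigma\cdot T(g)$.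

\begin{corollary}\label{cor:maps}
Let $A\ne\{0\}$ be a commutative complex unital Banach algebra and let $T:A\to\mathbb C^k$ be linear, not necessarily continuous. The following are equivalent:
\begin{enumerate}
\item[(i)] $T(x)\ne0$ for all invertible $x\in A$;
\item[(ii)] $T(e^a)\ne0$ for all $a\in A$;
\item[(iii)] $\sigma\cdot T$ is a character of $A$ for some $\sigma\in\mathbb C^k$.
\end{enumerate}
\end{corollary}

For $k=1$ the hypothesis is rigid: if $T$ is bounded, then $\lambda\mapsto T(e^{\lambda a})$ is a zero-free entire function of exponential type, hence an exponential, and this forces $T$ to be a multiple of a character. For $k\ge2$ the hypothesis only says that the components of $T$ have no \emph{common} zero on $\exp A$. On $C[0,1]$ take $T(g)=(g(0)+g(1),\,g(0)-g(1))$: the first component vanishes at $e^{i\pi x}$, the second at $1$, and the characters appear only in suitable combinations. The task is to find the direction $\sigma$.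

We find it by lowering $k$. If $T(\exp A)$ omits not only $0$ but a whole line $\mathbb Cw$, then $T$ followed by the quotient map $\mathbb C^k\to\mathbb C^k/\mathbb Cw$ satisfies the same hypothesis with $k-1$ in place of $k$. Section~\ref{sec:lines} gives two criteria for an omitted line in terms of the behavior of $g\mapsto T(e^{-tf}g)$ as $t\to+\infty$. To produce an element $f$ to which one of them applies, Section~\ref{sec:reduction} replaces $A$ by the entire functions on $\mathbb C^n$, and Section~\ref{sec:entire} uses the geometry of a minimal convex carrier. The harder criterion, Proposition~\ref{prop:key}, is proved in Sections~\ref{sec:key} and~\ref{sec:real}.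

\section{Stability of zeros}\label{sec:prelim}

Throughout, $A$ is a nonzero commutative complex unital Banach algebra. Replacing $\|a\|$ by the operator norm of multiplication by $a$, which is an equivalent algebra norm, we assume $\|1\|=1$. The spaces $\mathbb C^k$ and $\mathbb C^n$ carry the Euclidean norm $|\cdot|$. We use the following facts.

\emph{Exponentials.} We have $e^{a+b}=e^ae^b$ and $\|e^a\|\le e^{\|a\|}$. If $\|x\|<1$, then $1+x=e^V$ with $V=\sum_{l\ge1}(-1)^{l-1}x^l/l$, and $\|V\|\le-\log(1-\|x\|)$. The set $\exp A$ is invariant under multiplication by nonzero scalars. A character $\chi$ is bounded, and $\chi(e^g)=e^{\chi(g)}$.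

\emph{Linear algebra.} Let $T$ be a linear map from a complex vector space to $\mathbb C^k$. Then $T$ is onto if and only if $\sigma\cdot T\ne0$ for every $\sigma\ne0$. A linear functional that vanishes on $\ker T$ has the form $\sigma\cdot T$. For $v,w\in\mathbb C^k$ we have $v\notin\mathbb Cw$ if and only if some $\sigma$ satisfies $\sigma\cdot w=0$ and $\sigma\cdot v\ne0$.

\emph{The action of $A$ on operators.} For a bounded linear $S:A\to\mathbb C^k$ and $a\in A$, let $aS$ be the map $g\mapsto S(ag)$. Then $a(bS)=(ab)S$ and $\|aS\|\le\|a\|\,\|S\|$ in the operator norm. If $S$ is onto and $a$ is invertible, $aS$ is onto. Cauchy's estimates hold for holomorphic functions with values in the Banach space of such operators.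

The condition $0\notin T(\exp A)$ passes to limits. This rests on the following several-variable substitute for Hurwitz's theorem.

\begin{lemma}\label{lem:H}
Let $\Theta$ be a holomorphic map from a neighborhood of $0\in\mathbb C^k$ to $\mathbb C^k$ with $\Theta(0)=0$ and $\Theta'(0)$ invertible, and let $\Theta_j$ be continuous maps with $\Theta_j\to\Theta$ uniformly on a neighborhood of $0$. Then $\Theta_j$ has a zero for all large $j$.
\end{lemma}

\begin{proof}
By the inverse function theorem there is a closed ball $B$ about $0$ on which $\Theta$ has a continuous local inverse $\Theta^{-1}$ with values in the neighborhood where the convergence is uniform. The map $\mathrm{id}-\Theta_j\circ\Theta^{-1}=(\Theta-\Theta_j)\circ\Theta^{-1}$ is continuous, and for large $j$ it sends $B$ into $B$. By Brouwer's theorem it has a fixed point $y$, and then $\Theta_j(\Theta^{-1}(y))=0$.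
\end{proof}

\begin{lemma}\label{lem:chart}
Let $S:A\to\mathbb C^k$ be bounded, linear and onto, let $g_0\in A$, and let $A_0$ be a dense subspace of $A$. There are $\gamma_1,\dots,\gamma_k\in A_0$ such that the holomorphic map $c\mapsto S(e^{g_0+\sum_lc_l\gamma_l})$ from $\mathbb C^k$ to $\mathbb C^k$ has invertible derivative at $c=0$.
\end{lemma}

\begin{proof}
The operator $e^{g_0}S$ is bounded and onto, so it maps $A_0$ onto a dense subspace of $\mathbb C^k$, that is, onto $\mathbb C^k$. Choose $\gamma_l\in A_0$ such that the vectors $S(e^{g_0}\gamma_l)$ form a basis. They are the partial derivatives of the map at $c=0$.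
\end{proof}

\begin{lemma}\label{lem:limit}
Let $S,T:A\to\mathbb C^k$ be bounded and linear, with $S$ onto and $0\notin T(\exp A)$. Let $w\in\mathbb C^k$ and let $P_j:A\to A$ be continuous maps such that
\[
T\big(e^{g+P_j(g)}\big)\to S(e^g)+w\qquad\text{uniformly for $g$ in bounded subsets of $A$.}
\]
Then $S(e^g)+w\ne0$ for all $g\in A$.
\end{lemma}

\begin{proof}
Suppose $S(e^{g_0})+w=0$. Take $\gamma_l$ as in Lemma~\ref{lem:chart}, put $g(c)=g_0+\sum_lc_l\gamma_l$, and apply Lemma~\ref{lem:H} to $\Theta(c)=S(e^{g(c)})+w$ and $\Theta_j(c)=T(e^{g(c)+P_j(g(c))})$. A zero of $\Theta_j$ contradicts $0\notin T(\exp A)$.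
\end{proof}

With $S=T$ and $w\ne0$, Lemma~\ref{lem:limit} produces an omitted line. It gives $-w\notin T(\exp A)$; since $\exp A$ is invariant under nonzero scalars and $0\notin T(\exp A)$, it follows that $T(\exp A)\cap\mathbb Cw=\emptyset$. So we look for perturbations $g\mapsto g+P_j(g)$ of the exponent whose effect on $T(e^g)$ is, in the limit, a translation by a fixed vector.

\section{Two criteria for an omitted line}\label{sec:lines}

The perturbations are built from $e^{-tf}$, where $f\in A$ and $t\to+\infty$. The picture to keep in mind is a function $f$ on a compact set with $f(\zeta)=0$ and $\operatorname{Re}f>0$ elsewhere, so that $e^{-tf}$ concentrates at $\zeta$. If $T$ is integration against a vector measure, $e^{-tf}T$ converges to the atom of the measure at $\zeta$. The case of a nonzero atom is the easier one. For a character $\chi$ and $w\in\mathbb C^k$, let $w\chi$ be the map $g\mapsto\chi(g)w$.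

\begin{lemma}\label{lem:atom}
Let $T:A\to\mathbb C^k$ be bounded, linear and onto, with $0\notin T(\exp A)$. Let $\chi$ be a character of $A$ that is not of the form $\sigma\cdot T$, let $f\in A$ and $w\in\mathbb C^k\setminus\{0\}$, and assume $\|e^{-tf}T-w\chi\|\to0$ as $t\to+\infty$. Then $T(\exp A)\cap\mathbb Cw=\emptyset$.
\end{lemma}

\begin{proof}
For $c\in\mathbb C$ let $T_c=T+c\,w\chi$. Each $T_c$ is onto. Otherwise $\sigma\cdot T_c=0$ for some $\sigma\ne0$; then $\sigma\cdot T=-c(\sigma\cdot w)\chi$, the left side is nonzero because $T$ is onto, and so $\chi$ is a multiple of $\sigma\cdot T$, which is excluded.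

Let $\varepsilon(t)=\sup_{t'\ge t}\|e^{-t'f}T-w\chi\|$, so $\varepsilon(t)\to0$. For $s\in\mathbb C$ and $g\in A$,
\[
T\big(e^{g+se^{-tf}}\big)-T(e^g)-(e^s-1)\chi(e^g)w=\sum_{m\ge1}\frac{s^m}{m!}\big(e^{-mtf}T-w\chi\big)(e^g),
\]
and the right side has norm at most $e^{|s|}\varepsilon(t)e^{\|g\|}$. Hence $T(e^{g+se^{-tf}})\to T_{e^s-1}(e^g)$ uniformly for $g$ in bounded sets. Since $e^s-1$ takes every value except $-1$, Lemma~\ref{lem:limit} gives
\begin{equation}\label{eq:Tc}
T_c(e^g)\ne0\qquad\text{for all } g\in A \text{ and } c\ne-1 .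
\end{equation}

Suppose $T(e^g)=dw$ with $d\in\mathbb C$. Then $T_c(e^g)=(d+ce^{\chi(g)})w$ vanishes for $c=-de^{-\chi(g)}$, and \eqref{eq:Tc} forces this $c$ to be $-1$. Thus $T(e^g)\in\mathbb Cw$ implies $T_{-1}(e^g)=0$. Now let $g$ be such an element. As $T_{-1}$ is onto, Lemma~\ref{lem:chart} and the inverse function theorem give $g'\in A$ with $T_{-1}(e^{g'})=\epsilon w$ for some $\epsilon\ne0$. Then $T(e^{g'})=(\epsilon+e^{\chi(g')})w\in\mathbb Cw$ while $T_{-1}(e^{g'})\ne0$, a contradiction.
\end{proof}

When $e^{-tf}T\to0$, a perturbation $se^{-tf}$ with fixed $s$ has no effect in the limit. We must let the coefficient grow, and we must make the effect independent of $g$. The following example shows how both are achieved.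

\begin{example}\label{ex:poisson}
Let $A=C[0,1]$, $T(g)=\big(g(1),\int_0^1g\,dx\big)$ and $f(x)=x$. Then $T$ is onto, $0\notin T(\exp A)$, and $(1-e^{-t})/t\le\|e^{-tf}T\|\le e^{-t}+1/t$, so $e^{-tf}T\to0$, but not exponentially fast. For an integer $q\ge1$ let $t=e^q/q$ and
\[
P_q(g)=q\,e^{-tf}e^{-g/q}.
\]
We claim that $T(e^{g+P_q(g)})\to T(e^g)+(0,1)$ as $q\to\infty$, uniformly for $\|g\|\le r$.

The first coordinate converges because $|P_q(g)(1)|\le qe^{-t}e^r\to0$. For the second, expand:
\begin{equation}\label{eq:poisson}
\int_0^1e^g\big(e^{P_q(g)}-1\big)\,dx=\sum_{m\ge1}\frac{q^m}{m!}\int_0^1e^{-mtx}\,e^{(1-m/q)g(x)}\,dx .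
\end{equation}
Let $\nu_i=e^{-q}q^i/i!$ be the Poisson weights and let $\pi_m=q^m/(m!\,mt)=(1+\frac1m)\nu_{m+1}$. From $\frac1m\le\frac3{m+2}$ we get $\nu_{m+1}\le\pi_m\le\nu_{m+1}+\frac3q\nu_{m+2}$, so $\sum_m\pi_m\to1$. For $g=0$ the sum \eqref{eq:poisson} equals $\sum_m\pi_m(1-e^{-mt})$, which tends to $1$; this is what the choice of $t$ is for. For $\|g\|\le r$ the sum differs from its value at $g=0$ by at most
\[
\sum_{m\ge1}\pi_m\big(e^{r|1-m/q|}-1\big)\le2\sum_{i\ge0}\nu_i\big(|e^{y_i}-1|+|e^{-y_i}-1|\big),\qquad y_i=r\Big(1-\frac{i-1}q\Big).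
\]
For real $s$ we have $\sum_i\nu_ie^{sy_i}=e^{sr(1+1/q)}\exp\big(q(e^{-sr/q}-1)\big)\to1$. By the Cauchy--Schwarz inequality, $\big(\sum_i\nu_i|e^{\pm y_i}-1|\big)^2\le\sum_i\nu_i(e^{\pm2y_i}-2e^{\pm y_i}+1)\to0$. This proves the claim.

So $T(\exp A)$ omits the line $\mathbb C(0,1)$, and the functionals $\sigma\cdot T$ with $\sigma\cdot(0,1)=0$ are the multiples of the character $g\mapsto g(1)$.
\end{example}

The mechanism is visible in \eqref{eq:poisson}. The weight of the series sits on the terms with $m/q$ near $1$, so the series behaves like a form of degree $q$: multiplying the perturbation by $e^{-g/q}$ multiplies the sum by about $e^{-g}$, which cancels the factor $e^g$. The next proposition carries this out when nothing is known but the rate of decay of $\|e^{-tf}T\|$.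

\begin{proposition}\label{prop:key}
Let $k\ge1$ and let $T:A\to\mathbb C^k$ be bounded, linear and onto, with $0\notin T(\exp A)$. Let $f\in A$ and $\eta(t)=\|e^{-tf}T\|$. Assume that $\eta(t)\to0$ as $t\to+\infty$, and that there are no $C,\delta>0$ with $\eta(t)\le Ce^{-\delta t}$ for all $t\ge0$. Then there is $w\in\mathbb C^k\setminus\{0\}$ with $T(\exp A)\cap\mathbb Cw=\emptyset$.
\end{proposition}

Both assumptions on $\eta$ are needed. For $A=\mathbb C$ and $T=\mathrm{id}$ no line is omitted, and $\eta(t)=e^{-t\operatorname{Re}f}$ either does not tend to $0$ or decays exponentially. We now use the two criteria to prove Theorem~\ref{thm:main} and return to Proposition~\ref{prop:key} in Section~\ref{sec:key}.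

\section{Reduction to entire functions}\label{sec:reduction}

In a general algebra the norm need not be related to the supremum over the characters, and there is no evident choice of $f$. If $M$ lies in no maximal ideal, however, this is witnessed by a single identity among finitely many elements, and the question can be pulled back to entire functions of these elements.

Let $\mathcal O=\mathcal O(\mathbb C^n)$ be the algebra of entire functions with the topology of locally uniform convergence; the polynomials are dense in it. Its dual $\mathcal O'$, the space of \emph{analytic functionals}, consists of the linear functionals $\varphi$ with $|\varphi(g)|\le C\sup_{|z|\le R}|g(z)|$ for some $C,R$. The point evaluations are $\delta_a(g)=g(a)$, $a\in\mathbb C^n$.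

\begin{definition}
A nonzero finite-dimensional subspace $N\subset\mathcal O'$ is \emph{admissible} if for every $F\in\mathcal O$ there is $\varphi\in N$ with $\varphi(e^F)\ne0$.
\end{definition}

If $\varphi_1,\dots,\varphi_k$ is a basis of $N$ and $T=(\varphi_1,\dots,\varphi_k)$, then $T:\mathcal O\to\mathbb C^k$ is onto, $N=\{\sigma\cdot T:\sigma\in\mathbb C^k\}$, and $N$ is admissible if and only if $T(e^F)\ne0$ for all $F\in\mathcal O$. Each line $\mathbb C\delta_a$ is admissible.

\begin{theorem}\label{thm:entire}
Every admissible subspace of $\mathcal O(\mathbb C^n)'$ contains a point evaluation $\delta_a$, $a\in\mathbb C^n$.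
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:entire}]
The set $\exp A$ is open, because it contains the neighborhood $\{e^a(1+x):\|x\|<1\}$ of $e^a$. So the closure of $M$ also misses $\exp A$, and we may assume that $M$ is closed. Its codimension $k$ is finite, and $k\ge1$ because $1=e^0\notin M$.

Suppose that $M$ lies in no maximal ideal. Every proper ideal lies in a maximal one, so the ideal generated by $M$ is $A$: there are $g_1,\dots,g_m\in M$ and $h_1,\dots,h_m\in A$ with $\sum_ig_ih_i=1$. Let $x=(g_1,\dots,g_m,h_1,\dots,h_m)$, and for $F=\sum_\alpha F_\alpha z^\alpha\in\mathcal O(\mathbb C^{2m})$ put $\theta(F)=\sum_\alpha F_\alpha x^\alpha$. With $R=\max(1,\|x_1\|,\dots,\|x_{2m}\|)$, Cauchy's estimates on the polydisc of radius $2R$ give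
\[
\sum_\alpha|F_\alpha|\,\|x^\alpha\|\le\sum_\alpha2^{-|\alpha|}\sup_{|z_i|\le2R}|F|=2^{2m}\sup_{|z_i|\le2R}|F| .
\]
So $\theta:\mathcal O(\mathbb C^{2m})\to A$ is well defined, linear and continuous. It is unital and multiplicative on polynomials because $A$ is commutative, hence on all of $\mathcal O(\mathbb C^{2m})$ by density. Applying $\theta$ to the partial sums of the exponential series gives $\theta(e^F)=e^{\theta(F)}$.

Let $\pi:A\to A/M$ be the quotient map, which is continuous because $M$ is closed, and let $N=\{\sigma\circ\pi\circ\theta:\sigma\in(A/M)^*\}$. This is a subspace of $\mathcal O(\mathbb C^{2m})'$ of dimension at most $k$. For every $F$ the element $\theta(e^F)$ lies in $\exp A$, so $\pi(\theta(e^F))\ne0$, and some $\sigma$ does not vanish at this vector. Thus $N$ is admissible, and Theorem~\ref{thm:entire} gives $\sigma$ and $a\in\mathbb C^{2m}$ with $\delta_a=\sigma\circ\pi\circ\theta$. For $i\le m$ we get $a_i=\delta_a(z_i)=\sigma(\pi(g_i))=0$. The polynomial $F=\sum_{i\le m}z_iz_{m+i}-1$ has $\theta(F)=0$, so $0=\delta_a(F)=\sum_{i\le m}a_ia_{m+i}-1=-1$,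 a contradiction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:maps}]
A character does not vanish at an invertible element, so (iii) implies (i), and (i) implies (ii) because exponentials are invertible. Assume (ii). Then $\ker T$ has finite codimension and misses $\exp A$, so by Theorem~\ref{thm:main} it lies in $\ker\chi$ for some character $\chi$, and $\chi=\sigma\cdot T$ for some $\sigma$.
\end{proof}

\section{Admissible spaces of analytic functionals}\label{sec:entire}

\subsection*{Carriers}
A functional $\varphi\in\mathcal O'$ is \emph{carried} by a nonempty compact set $K\subset\mathbb C^n$ if for every neighborhood $U$ of $K$ there is $C_U$ with $|\varphi(g)|\le C_U\sup_U|g|$ for all $g\in\mathcal O$. A subspace of $\mathcal O'$ is carried by $K$ if all its elements are.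

To apply Section~\ref{sec:lines} we need a Banach algebra, and the natural one is the closure of $\mathcal O|_K$ in $C(K)$. A functional carried by $K$ need not be bounded in the norm of this algebra: for $n=1$, $g\mapsto g'(0)$ is carried by $\{0\}$ but is not bounded by a multiple of $|g(0)|$. The next lemma says that such functionals can be discarded. For instance, the span of $\delta_0$ and $g\mapsto g'(0)$ is replaced by $\mathbb C\delta_0$.

\begin{lemma}\label{lem:bounded}
Let $N\subset\mathcal O'$ be admissible and carried by the compact set $K$. Let $N_K$ be the subspace of those $\varphi\in N$ for which there is $C_\varphi$ with $|\varphi(g)|\le C_\varphi\sup_K|g|$ for all $g\in\mathcal O$. Then $N_K$ is admissible.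
\end{lemma}

\begin{proof}
Let $T:\mathcal O\to\mathbb C^k$ be given by a basis of $N$ and let $M=\ker T$. Fix $F\in\mathcal O$ and put $u=e^F$; we must find $\varphi\in N_K$ with $\varphi(u)\ne0$. Let $K_j=\{z:\operatorname{dist}(z,K)\le1/j\}$. This is a compact neighborhood of $K$, so $|T(g)|\le C_j\sup_{K_j}|g|$. Let $p_j(g)=\sup_{K_j}|u^{-1}g|$, a seminorm on $\mathcal O$.

\emph{Claim: $p_j(u-b)\ge1$ for every $b\in M$.} Suppose that $v=u^{-1}b$ satisfies $\sup_{K_j}|1-v|<1$. Then $b$ behaves on $K_j$ like an exponential, in two respects. First, the entire functions $G_i=-\sum_{l=1}^i(1-v)^l/l$ converge uniformly on $K_j$ to a logarithm of $v$, so $ue^{G_i}\to uv=b$ uniformly on $K_j$. Second, the map $g\mapsto T(bg)$ is onto. If not, some $\varphi\in N\setminus\{0\}$ satisfies $\varphi(bg)=0$ for all $g\in\mathcal O$. For any $y\in\mathcal O$,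
\[
b\cdot u^{-1}\sum_{l=0}^i(1-v)^l\,y=\big(1-(1-v)^{i+1}\big)y\to y\qquad\text{uniformly on }K_j,
\]
so $\varphi(y)=0$; thus $\varphi=0$, a contradiction. Choose $\gamma_1,\dots,\gamma_k\in\mathcal O$ such that the vectors $T(b\gamma_l)$ form a basis of $\mathbb C^k$. The maps $\Theta_i(c)=T(e^{F+G_i+\sum_lc_l\gamma_l})$ converge to $\Theta(c)=T(be^{\sum_lc_l\gamma_l})$ uniformly for $|c|\le1$, since the functions $e^{\sum_lc_l\gamma_l}$ are uniformly bounded on $K_j$. The map $\Theta$ is holomorphic, $\Theta(0)=T(b)=0$, and $\Theta'(0)$ has the columns $T(b\gamma_l)$. By Lemma~\ref{lem:H} some $\Theta_i$ has a zero, which contradicts admissibility. The claim is proved.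

By the claim $u\notin M$, and the functional $b+\lambda u\mapsto\lambda$ on $M\oplus\mathbb Cu$ is bounded by $p_j$. The Hahn--Banach theorem extends it to a linear functional on $\mathcal O$ bounded by $p_j$. The extension vanishes on $\ker T$, so it equals $\sigma_j\cdot T$ for some $\sigma_j\in\mathbb C^k$, and $\sigma_j\cdot T(u)=1$. Choose $y_l\in\mathcal O$ with $T(y_l)$ the $l$-th standard basis vector; the $l$-th coordinate of $\sigma_j$ has modulus at most $p_j(y_l)\le p_1(y_l)$. Along a subsequence $\sigma_j\to\sigma$. Then $\varphi=\sigma\cdot T$ has $\varphi(u)=1$, and since $p_j(g)\to\sup_K|u^{-1}g|$ by uniform continuity on $K_1$,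
\[
|\varphi(g)|\le\sup_K|u^{-1}g|\le\sup_K|u^{-1}|\,\sup_K|g| .
\]
So $\varphi\in N_K$.
\end{proof}

\subsection*{Exponential decay shrinks a convex carrier}
Write $\langle\lambda,z\rangle=\sum_i\lambda_iz_i$. The \emph{Laplace transform} of $\varphi\in\mathcal O'$ is the entire function $\lambda\mapsto\varphi(e^{\langle\lambda,\cdot\rangle})=\sum_\alpha\varphi(z^\alpha)\lambda^\alpha/\alpha!$. It determines $\varphi$ on polynomials, and hence determines $\varphi$. For a nonempty compact convex set $K\subset\mathbb C^n$ let $H_K(\lambda)=\sup_{z\in K}\operatorname{Re}\langle\lambda,z\rangle$. Convex carriers can be read off from the growth of the transform.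

\begin{theorem}[Ehrenpreis--Martineau; see {\cite[\S4.5]{hormander}}]\label{thm:EM}
Let $K\subset\mathbb C^n$ be compact and convex. If $\Phi$ is entire on $\mathbb C^n$ and for each $\varepsilon>0$ there is $C_\varepsilon$ with $|\Phi(\lambda)|\le C_\varepsilon e^{H_K(\lambda)+\varepsilon|\lambda|}$ for all $\lambda$, then there is $\psi\in\mathcal O'$ carried by $K$ with $\psi(e^{\langle\lambda,\cdot\rangle})=\Phi(\lambda)$ for all $\lambda$.
\end{theorem}

\begin{lemma}\label{lem:shrink}
Let $K\subset\mathbb C^n$ be compact and convex, let $f$ be a polynomial of degree at most one, and let $\delta>0$ be such that $K'=K\cap\{\operatorname{Re}f\ge\delta\}$ is nonempty. If $\varphi\in\mathcal O'$ satisfies $|\varphi(e^{-sf}g)|\le Ce^{-\delta s}\sup_K|g|$ for all $s\ge0$ and $g\in\mathcal O$, then $\varphi$ is carried by $K'$.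
\end{lemma}

\begin{proof}
The set $K'$ is compact, and convex because $\operatorname{Re}f$ is real-affine. Fix $\lambda\in\mathbb C^n$. Taking $g=e^{\langle\lambda,\cdot\rangle+sf}$ gives, for every $s\ge0$,
\begin{equation}\label{eq:laplace}
|\varphi(e^{\langle\lambda,\cdot\rangle})|\le C\exp\Big(\sup_{z\in K}\big[\operatorname{Re}\langle\lambda,z\rangle+s(\operatorname{Re}f(z)-\delta)\big]\Big).
\end{equation}
We show that for each $\varepsilon>0$ there is $s\ge0$ for which the supremum is at most $H_{K'}(\lambda)+\varepsilon$. (This is an instance of Sion's minimax theorem; here is a direct argument.) The set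
\[
X=\big\{\big(\operatorname{Re}f(z)-\delta,\ \operatorname{Re}\langle\lambda,z\rangle-H_{K'}(\lambda)\big):z\in K\big\}\subset\mathbb R^2
\]
is compact and convex. It is disjoint from the closed quadrant $Q=[0,\infty)\times[\varepsilon,\infty)$, because a point of $X$ with nonnegative first coordinate comes from $K'$ and so has nonpositive second coordinate. Hence there are reals $s,r,c$ with $s\alpha+r\beta<c$ for $(\alpha,\beta)\in X$ and $s\alpha+r\beta>c$ for $(\alpha,\beta)\in Q$. The second condition forces $s,r\ge0$ and $c<r\varepsilon$. If $r=0$, then $s\alpha<c<0$ on $X$, which is false at a point coming from $K'$. So we may normalize $r=1$, and then $s\alpha+\beta<\varepsilon$ on $X$, as required.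

Letting $\varepsilon\to0$ in \eqref{eq:laplace} gives $|\varphi(e^{\langle\lambda,\cdot\rangle})|\le Ce^{H_{K'}(\lambda)}$. By Theorem~\ref{thm:EM} some $\psi$ carried by $K'$ has the same Laplace transform as $\varphi$, so $\varphi=\psi$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:entire}}
Replace the given space by an admissible subspace $N$ of it of minimal dimension $k$.

\medskip
\emph{The case $k=1$.} Let $N=\mathbb C\varphi$, with $|\varphi(g)|\le C\sup_{|z|\le R}|g|$. For $F\in\mathcal O$ the function $\lambda\mapsto\varphi(e^{\lambda F})=\sum_l\varphi(F^l)\lambda^l/l!$ is entire on $\mathbb C$, has no zeros, and is bounded by $Ce^{R'|\lambda|}$ with $R'=\sup_{|z|\le R}|F|$. By Hadamard's factorization theorem it equals $\varphi(1)e^{\beta\lambda}$ for some $\beta\in\mathbb C$, with $\varphi(1)\ne0$. Comparing the coefficients of $\lambda$ and $\lambda^2$, we see that $\chi=\varphi/\varphi(1)$ satisfies $\chi(F)=\beta$ and $\chi(F^2)=\beta^2$. So $\chi(F^2)=\chi(F)^2$ for all $F$, and the identity $2FG=(F+G)^2-F^2-G^2$ shows that $\chi$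 is multiplicative. With $a_i=\chi(z_i)$, the functionals $\chi$ and $\delta_a$ agree on polynomials, hence on $\mathcal O$.

\medskip
Now suppose $k\ge2$; we derive a contradiction. By minimality of $k$, the space $N$ contains no point evaluation.

\medskip
\emph{A minimal convex carrier.} Since $N$ is finite-dimensional, some closed ball carries it. Let $(K_\iota)$ be a chain of nonempty compact convex sets carrying $N$. Their intersection $K_\infty$ is nonempty, compact and convex. If $U$ is an open neighborhood of $K_\infty$, the compact sets $K_\iota\setminus U$ form a chain with empty intersection, so some $K_\iota$ lies in $U$; therefore $K_\infty$ carries $N$. By Zorn's lemma there is a minimal nonempty compact convex set $K$ carrying $N$. By Lemma~\ref{lem:bounded} and the minimality of $k$, $N_K=N$.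

\medskip
\emph{The algebra.} Let $A$ be the closure of $\mathcal O|_K$ in $C(K)$, with the supremum norm. Since $N_K=N$, a basis of $N$ defines a bounded linear map $T:A\to\mathbb C^k$, which is onto. We check that $0\notin T(\exp A)$. Suppose $T(e^g)=0$ with $g\in A$. Take $\gamma_l\in\mathcal O|_K$ as in Lemma~\ref{lem:chart} and $g_i\in\mathcal O|_K$ with $g_i\to g$. Then $T(e^{g_i+\sum_lc_l\gamma_l})\to T(e^{g+\sum_lc_l\gamma_l})$ uniformly for $|c|\le1$, so by Lemma~\ref{lem:H} $T(e^F)=0$ for some $F\in\mathcal O$, contrary to admissibility.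

\medskip
\emph{The function $f$.} The set $K$ is not a single point $\{\zeta\}$, for then every $\varphi\in N=N_K$ would satisfy $|\varphi(g)|\le C_\varphi|g(\zeta)|$ and $N\subset\mathbb C\delta_\zeta$ would have dimension at most $1$. Let $\zeta\in K$ maximize $|z|$ on $K$, and put $f(z)=\sum_i(\zeta_i-z_i)\overline{\zeta_i}$. Expanding $|z|^2=|\zeta-(\zeta-z)|^2$ gives
\[
2\operatorname{Re}f(z)=|\zeta|^2-|z|^2+|z-\zeta|^2>0\qquad(z\in K\setminus\{\zeta\}),
\]
and $f(\zeta)=0$. Let $\eta(t)=\|e^{-tf}T\|$.

\medskip
\emph{$\eta$ does not decay exponentially.} Suppose $\eta(t)\le Ce^{-\delta t}$ for all $t\ge0$. Since $K\ne\{\zeta\}$, after decreasing $\delta>0$ the set $K'=K\cap\{\operatorname{Re}f\ge\delta\}$ is nonempty. Each $\varphi=\sigma\cdot T\in N$ satisfies $|\varphi(e^{-sf}g)|\le|\sigma|\,Ce^{-\delta s}\sup_K|g|$, so $K'$ carries $N$ by Lemma~\ref{lem:shrink}. But $\zeta\notin K'$, which contradicts the minimality of $K$.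

\medskip
\emph{An omitted line.} Extend the components of $T$ to $C(K)$ by the Hahn--Banach theorem and represent them by complex Borel measures $\mu_1,\dots,\mu_k$ on $K$ by the Riesz theorem. Let $w_0=(\mu_1(\{\zeta\}),\dots,\mu_k(\{\zeta\}))$. By dominated convergence,
\[
\|e^{-tf}T-w_0\delta_\zeta\|\le\sum_{l=1}^k\int_{K\setminus\{\zeta\}}e^{-t\operatorname{Re}f}\,d|\mu_l|\to0\qquad(t\to+\infty).
\]
If $w_0\ne0$, Lemma~\ref{lem:atom} applies with $\chi=\delta_\zeta$, which is a character of $A$ and is not of the form $\sigma\cdot T$ because $\delta_\zeta\notin N$. If $w_0=0$, then $\eta(t)\to0$, and Proposition~\ref{prop:key} applies by the previous step. In both cases there is $w\ne0$ with $T(\exp A)\cap\mathbb Cw=\emptyset$.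

Let $N'=\{\sigma\cdot T:\sigma\cdot w=0\}\subset N$, of dimension $k-1\ge1$. For $F\in\mathcal O$ we have $T(e^F)\notin\mathbb Cw$, so some $\sigma$ with $\sigma\cdot w=0$ has $\sigma\cdot T(e^F)\ne0$. Thus $N'$ is admissible, which contradicts the minimality of $k$. Hence $k=1$, and Theorem~\ref{thm:entire} is proved. \qed

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

The function $\eta$ is continuous and bounded on $[0,\infty)$, and positive because $e^{-tf}T$ is onto. Multiplying $T$ by a positive constant changes neither the hypotheses nor the conclusion, so we may assume $\eta\le e^{-1}$. Then $h=-\log\eta$ is continuous, $h\ge1$, and $h(y)\to\infty$ as $y\to\infty$. Moreover $\liminf_{y\to\infty}h(y)/y=0$, for otherwise $\eta(y)\le e^{-\delta y}$ for some $\delta>0$ and all large $y$, and then $\eta(y)\le Ce^{-\delta y}$ for all $y\ge0$.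

\subsection*{Concentrating the series}
As in Example~\ref{ex:poisson} we study, for $\lambda,t>0$ and $\|a\|\le1$, the series
\begin{equation}\label{eq:series}
\big(e^{\lambda ae^{-tf}}-1\big)T=\sum_{m\ge1}\frac{\lambda^m}{m!}\,a^me^{-mtf}T,
\end{equation}
whose $m$-th term has norm at most $\lambda^m\eta(mt)/m!$. We want these bounds to be concentrated near a large index $q$ and the $q$-th one to be of moderate size. The second requirement suggests
\begin{equation}\label{eq:lambda0}
\lambda_0=\frac qe\,e^{h(qt)/q},\qquad W_m=\log\frac{\lambda_0^m\eta(mt)}{m!}=m\log q-m+\frac mq\,h(qt)-h(mt)-\log m! .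
\end{equation}
We have $\log m!\ge m\log m-m$, because $e^m\ge m^m/m!$, and $\log q!\le q\log q-q+1+\frac12\log q$, because the trapezoidal sum of the concave function $\log$ on $[1,q]$ is at most its integral. Hence, with $\kappa=m/q$,
\begin{equation}\label{eq:W}
W_m\le\kappa h(qt)-h(mt)-q\kappa\log\kappa,\qquad W_q\ge-1-\tfrac12\log q .
\end{equation}
Concentration is measured against
\[
\omega(\kappa)=\kappa\log\kappa-\kappa+1\qquad(\kappa>0),
\]
which is convex and nonnegative and vanishes only at $\kappa=1$, since $\omega(1)=\omega'(1)=0$ and $\omega''(\kappa)=1/\kappa$.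

\begin{lemma}\label{lem:real}
Let $h:(0,\infty)\to[1,\infty)$ be continuous, with $h(y)\to\infty$ as $y\to\infty$ and $\liminf_{y\to\infty}h(y)/y=0$. Let $\Lambda\ge1$ and $Q_0>0$. There are an integer $q\ge Q_0$ and reals $t>0$, $L\ge\Lambda\log q$ such that, for all integers $m\ge1$ and $\kappa=m/q$,
\begin{equation}\label{eq:conc}
\kappa h(qt)-h(mt)-q\kappa\log\kappa\le-L\,\omega(\kappa)+1 .
\end{equation}
\end{lemma}

The proof is in Section~\ref{sec:real}. Two examples show what the lemma says.

\begin{example}\label{ex:sqrt}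
Let $h(y)=\max(1,\sqrt y)$ and $t=4q$. With $s=\sqrt\kappa$, the left side of \eqref{eq:conc} is $q(2s^2-2s-2s^2\log s)=-2qs\,\omega(s)$. We have $\omega(s^2)=2s\,\omega(s)+(s-1)^2$, and $(s-1)^2\le2\max(1,s)\,\omega(s)$ by Taylor's formula, so $\omega(\kappa)\le2(1+2s)\,\omega(s)$. Since $s\sqrt q\ge1$, the choice $L=\sqrt q/3$ gives $L(1+2s)\le qs$, and \eqref{eq:conc} holds; $L\ge\Lambda\log q$ for large $q$.

For $h(y)=1+\delta y$ with $\delta\ge0$ the left side of \eqref{eq:conc} is $\kappa-1-q\kappa\log\kappa$ for every $t$. At $m=1$ it exceeds $\log q-1$, which is larger than $1$ for $q\ge8$. So the lemma fails without the first hypothesis ($\delta=0$) and without the second ($\delta>0$).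
\end{example}

\subsection*{Step 1: the norm scales like a form of degree $q$}
\emph{There are $\lambda_j,t_j>0$ and integers $q_j\ge1$ such that the functions}
\[
\psi_j(\xi)=\log\sup\Big\{\big\|\big(e^{\lambda_jae^{-t_jf}}-1\big)T\big\|:a\in A,\ \|a\|\le e^{\xi/q_j}\Big\}\qquad(\xi\in\mathbb R)
\]
\emph{satisfy $\psi_j(0)=0$ and $\psi_j(\xi)\to\xi$ locally uniformly on $\mathbb R$.}

The termwise bounds determine the size of \eqref{eq:series} only up to powers of $q$, which is far from a limit statement. The loss is removed by convexity: a convex function that stays within $O(\log q)$ of $\xi$ on an interval of length $2D\log q$ has slope $1+O(1/D)$ in the middle of the interval. This is why Lemma~\ref{lem:real} provides $L\ge\Lambda\log q$ with $\Lambda$ arbitrary.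

Let $D>3$. Apply Lemma~\ref{lem:real} with $\Lambda=4D^2$ and $Q_0=\max(100,D)$ to get $q,t,L$, and define $\lambda_0$, $W_m$ by \eqref{eq:lambda0}. By \eqref{eq:W}, \eqref{eq:conc} and $q\ge100$,
\[
W_m\le1-L\omega(m/q),\qquad W_q\ge-\log q .
\]
For $\xi\in\mathbb R$ let $\lambda=\lambda_0e^{\xi/q}$ and $\Psi(\xi)=\log\sup\{\|(e^{\lambda ae^{-tf}}-1)T\|:\|a\|\le1\}$. The bound for the $m$-th term of \eqref{eq:series} is $\lambda^m\eta(mt)/m!=e^{W_m+\kappa\xi}$, $\kappa=m/q$.

\emph{Lower bound: $\Psi(\xi)\ge\xi-\log q$ for all $\xi$.} Take $a=\zeta\cdot1$ with $|\zeta|=1$. Then \eqref{eq:series} is a power series in $\zeta$, the coefficient of $\zeta^q$ has norm exactly $e^{W_q+\xi}$, and Cauchy's estimate bounds this norm by $e^{\Psi(\xi)}$.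

\emph{Upper bound: $\Psi(\xi)\le\xi+2\log q$ for $|\xi|\le D\log q$.} We have $e^{\Psi(\xi)}\le\sum_{m\ge1}e^{1+\kappa\xi-L\omega(\kappa)}$, and $L\ge4D^2\log q$ gives $|\xi|\le L/4$ and $\xi^2/L\le\frac14\log q$. The concave function $\kappa\mapsto\kappa\xi-L\omega(\kappa)$ is maximal at $\kappa=e^{\xi/L}$, with value $L(e^{\xi/L}-1)$. Since $e^y-1\le y+y^2$ for $|y|\le1$, this value is at most $\xi+\frac14\log q$. So the terms with $m\le8q$ sum to at most $8e\,q^{5/4}e^\xi$. For $\kappa>8$ we have $\omega(\kappa)\ge(\log8-1)\kappa\ge\kappa$, so $\kappa\xi-L\omega(\kappa)\le-\frac34L\kappa$. Using $(1-e^{-y})^{-1}=1+(e^y-1)^{-1}\le1+1/y$ with $y=3L/(4q)$, and $L\ge1$, we bound the remaining terms by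
\[
\sum_{m>8q}e^{1-\frac34Lm/q}\le e(1+2q)e^{-6L}\le q^{2-24D^2}\le q^{-D}\le e^\xi ,
\]
where $e(1+2q)\le q^2$ because $q\ge100$. Finally $8e\,q^{5/4}+1\le23\,q^{5/4}\le q^2$, because $q^{3/4}\ge100^{3/4}>31$.

\emph{Convexity.} By Hadamard's three circles theorem, $\log\max_{|z|=\lambda}|E(z)|$ is a convex function of $\log\lambda$ for every entire $E\not\equiv0$ on $\mathbb C$. Apply this to $E(z)=\sigma\cdot T\big((e^{zae^{-tf}}-1)g\big)$ with $|\sigma|\le1$, $\|a\|\le1$, $\|g\|\le1$. The unit ball of $A$ is invariant under $a\mapsto\zeta a$, $|\zeta|=1$, so $\Psi(\xi)$ is the supremum of $\log\max_{|z|=\lambda}|E(z)|$ over all such $\sigma,a,g$. This is the reason for taking a supremum over $a$ in the definition. Since $\log\lambda$ is affine in $\xi$, the function $\Psi$ is a supremum of convex functions. It is finite by the lower bound and by $e^{\Psi(\xi)}\le\|T\|(e^{\lambda\|e^{-tf}\|}+1)$. So $\Psi$ is convex and continuous on $\mathbb R$.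

\emph{Conclusion of Step 1.} The two bounds give $\Psi(-2\log q)\le0\le\Psi(\log q)$, so $\Psi(\xi_0)=0$ for some $|\xi_0|\le2\log q$. Let $-3\log q\le\xi_1<\xi_2\le3\log q$. By convexity the slope of $\Psi$ over $[\xi_1,\xi_2]$ lies between its slopes over $[-D\log q,\xi_1]$ and $[\xi_2,D\log q]$, and by the two bounds
\[
\frac{\Psi(D\log q)-\Psi(\xi_2)}{D\log q-\xi_2}\le1+\frac{3\log q}{D\log q-\xi_2}\le1+\frac3{D-3},
\]
\[
\frac{\Psi(\xi_1)-\Psi(-D\log q)}{\xi_1+D\log q}\ge1-\frac{3\log q}{\xi_1+D\log q}\ge1-\frac3{D-3}.
\]
Hence $|\Psi(\xi_0+\xi)-\xi|\le3|\xi|/(D-3)$ for $|\xi|\le\log q$. Do this for $D=D_j\to\infty$, and let $q_j=q$, $t_j=t$, $\lambda_j=\lambda_0e^{\xi_0/q}$. Writing $a=e^{\xi/q}a'$ with $\|a'\|\le1$ shows $\psi_j(\xi)=\Psi(\xi_0+\xi)$, and $q_j\ge D_j\to\infty$. This proves Step 1.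

\subsection*{Step 2: the operators scale like a form of degree $q$}
Since $\psi_j(0)=0$, there is $a_j$ with $\|a_j\|\le1$ such that $p_j=\lambda_ja_je^{-t_jf}$ satisfies $\frac12\le\|(e^{p_j}-1)T\|\le1$. For $b\in A$ let
\[
R_j[b]=\big(\exp(p_je^{b/q_j})-1\big)T .
\]
We show that
\begin{equation}\label{eq:homog}
\sup_{\|b\|\le r}\big\|R_j[b]-e^bR_j[0]\big\|\to0\qquad\text{for every }r>0 .
\end{equation}
Step 1 concerns norms and scalar dilations only. Cauchy's estimate turns it into an approximate differential equation in the direction of the constants, and commutativity transfers this equation to every direction.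

For $s\in\mathbb C$ we have $\|a_je^{(b+s)/q_j}\|\le e^{(\|b\|+\operatorname{Re}s)/q_j}$, so $\|R_j[b+s]\|\le\exp\psi_j(\|b\|+\operatorname{Re}s)$. Fix $r,\rho>0$. For large $j$, $\psi_j(\xi)\le\xi+1$ for $|\xi|\le r+\rho$, and therefore
\[
\|e^{-s}R_j[b+s]\|\le e^{r+1}\qquad(\|b\|\le r,\ |s|\le\rho).
\]
Let
\[
R_j'[b]=\frac d{ds}R_j[b+s]\Big|_{s=0}=q_j^{-1}p_je^{b/q_j}\exp(p_je^{b/q_j})\,T .
\]
The derivative of $s\mapsto e^{-s}R_j[b+s]$ at $0$ is $R_j'[b]-R_j[b]$, so Cauchy's estimate gives $\|R_j'[b]-R_j[b]\|\le e^{r+1}/\rho$. As $\rho$ is arbitrary, $\varepsilon_j=\sup_{\|b\|\le r}\|R_j'[b]-R_j[b]\|\to0$.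

Let $\|b\|\le r$ and $0\le\tau\le1$. Since $A$ is commutative, the chain rule gives $\frac d{d\tau}R_j[\tau b]=b\,R_j'[\tau b]$, and so
\[
\Big\|\frac d{d\tau}\big(e^{-\tau b}R_j[\tau b]\big)\Big\|=\big\|be^{-\tau b}\big(R_j'[\tau b]-R_j[\tau b]\big)\big\|\le re^r\varepsilon_j .
\]
Integrating over $[0,1]$ and multiplying by $e^b$ gives $\|R_j[b]-e^bR_j[0]\|\le re^{2r}\varepsilon_j$, which proves \eqref{eq:homog}.

\subsection*{Step 3: the translation}
By \eqref{eq:homog}, $R_j[V-g](e^g)$ is close to $R_j[0](e^V)$, which does not depend on $g$. It remains to choose $V$ so that this vector stays away from $0$. Since $\|R_j[0]\|\ge\frac12$, there is $y_j\in A$ with $\|y_j\|\le1$ and $|R_j[0](y_j)|\ge\frac14$. From $y_j=(1+\frac12y_j)-(1-\frac12y_j)$ we see that $R_j[0]$ maps one of $1\pm\frac12y_j$ to a vector of norm at least $\frac18$. This element is $e^{V_j}$ with $\|V_j\|\le\log2$. The vectors $R_j[0](e^{V_j})$ have norm at most $\frac32$, so along a subsequence they converge to some $w\ne0$.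

Let $P_j(g)=p_je^{(V_j-g)/q_j}$, a continuous map $A\to A$. Then
\[
T\big(e^{g+P_j(g)}\big)=T(e^g)+R_j[V_j-g](e^g),
\]
and since $\big(e^{V_j-g}R_j[0]\big)(e^g)=R_j[0](e^{V_j})$,
\[
\big|R_j[V_j-g](e^g)-R_j[0](e^{V_j})\big|\le\big\|R_j[V_j-g]-e^{V_j-g}R_j[0]\big\|\,e^{\|g\|},
\]
which tends to $0$ uniformly for $g$ in bounded sets by \eqref{eq:homog}. So $T(e^{g+P_j(g)})\to T(e^g)+w$ uniformly on bounded sets, and Lemma~\ref{lem:limit} with the remark after it gives $T(\exp A)\cap\mathbb Cw=\emptyset$. \qed

\section{Proof of Lemma~\ref{lem:real}}\label{sec:real}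

Divided by $mt$, inequality \eqref{eq:conc} compares the values at $y=mt$ and $y=qt$ of a function of the form
\[
G(y)=u\,\frac{h(y)-L}y+\log y ,
\]
where $u>0$ is a parameter with $q$ close to $L+qt/u$. So $qt$ should be a minimizer of $G$. Near $y=0$ the function $G$ may tend to $-\infty$, so we minimize over $[u/2,\infty)$ only. All the points $mt$ must then lie in this half-line, that is, $t\ge u/2$, and this holds if the minimizer exceeds $(L+1)u$. No regularity of $h$ is available, so we first study the problem with $L=0$, whose value is a concave function of $u$, and then find a $u$ at which subtracting $L$ does not move the minimizer below $(L+1)u$.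

\subsection*{The unperturbed problem}
Let $\vartheta(y)=h(y)/y$, and for $u>0$ let
\[
\Gamma(u)=\min_{y>0}\{u\vartheta(y)+\log y\}.
\]
The minimum is attained, because the expression is continuous and at least $u/y+\log y$, which tends to $\infty$ at $0$ and at $\infty$. Fix a minimizer $Y(u)$ for each $u$.

\begin{enumerate}
\item[(F1)] \emph{$h(y)\ge\frac yu(\Gamma(u)-\log y)$ for all $y,u>0$.} This is the definition of $\Gamma$.
\item[(F2)] \emph{$Y$ is nondecreasing.} Let $u<u'$, $Y=Y(u)$, $Y'=Y(u')$. Adding $u\vartheta(Y)+\log Y\le u\vartheta(Y')+\log Y'$ and $u'\vartheta(Y')+\log Y'\le u'\vartheta(Y)+\log Y$ gives $(u'-u)(\vartheta(Y')-\vartheta(Y))\le0$. So $\vartheta(Y')\le\vartheta(Y)$, and the first inequality gives $\log Y-\log Y'\le u(\vartheta(Y')-\vartheta(Y))\le0$.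
\item[(F3)] \emph{For $0<v<u$,}
\[
\frac{\Gamma(v)}v-\frac{\Gamma(u)}u=\int_v^u\log Y(r)\,\frac{dr}{r^2}.
\]
As a finite infimum of affine functions, $\Gamma$ is concave, hence locally Lipschitz and differentiable almost everywhere. For all $r,r'$ we have
\begin{equation}\label{eq:super}
\Gamma(r')\le r'\vartheta(Y(r))+\log Y(r)=\Gamma(r)+(r'-r)\vartheta(Y(r)),
\end{equation}
so $\Gamma'(r)=\vartheta(Y(r))$ wherever the derivative exists. There $(\Gamma(r)/r)'=(r\Gamma'(r)-\Gamma(r))/r^2=-\log Y(r)/r^2$, and a locally Lipschitz function is the integral of its derivative.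
\item[(F4)] \emph{$\Gamma(u)\ge1+\log u$; as $u\to\infty$, $\Gamma(u)/u\to0$ and $h(Y(u))\to\infty$.} The function $u/y+\log y$ has its minimum $1+\log u$ at $y=u$. For each $y$, $\limsup_u\Gamma(u)/u\le\vartheta(y)$, and $\inf\vartheta=0$ by the second hypothesis on $h$. By \eqref{eq:super} with $r=u>1$ and $r'=1$, $\vartheta(Y(u))\le(\Gamma(u)-\Gamma(1))/(u-1)\to0$. Since $\vartheta(y)\ge1/y$, we get $Y(u)\to\infty$, and the first hypothesis on $h$ gives $h(Y(u))\to\infty$.
\end{enumerate}

For $h\equiv1$ we would have $Y(u)=u$ and $\Gamma(u)=1+\log u$. We measure the deviation from this case by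
\[
\ell(u)=\log\frac{Y(u)}u,\qquad\alpha(u)=\Gamma(u)-\log u-1\ge0 .
\]
The function $\ell$ is Borel and locally bounded by (F2). Let the upper endpoint in (F3) tend to $\infty$. Since $\log Y$ is eventually positive and $\Gamma(u)/u\to0$, the integral converges absolutely, and $\Gamma(u)=u\int_u^\infty\log Y(r)\,dr/r^2$. Subtracting $u\int_u^\infty\log r\,dr/r^2=\log u+1$ gives the first equality below; the second is $\Gamma(u)=u\vartheta(Y(u))+\log Y(u)$:
\begin{equation}\label{eq:alpha}
\alpha(u)=u\int_u^\infty\ell(r)\,\frac{dr}{r^2}=e^{-\ell(u)}h(Y(u))+\ell(u)-1 .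
\end{equation}

\begin{enumerate}
\item[(F5)] \emph{$\alpha(u)\to\infty$ as $u\to\infty$.} For $H>0$ the minimum of $e^{-\ell}H+\ell-1$ over $\ell\in\mathbb R$ is $\log H$, so $\alpha(u)\ge\log h(Y(u))$.
\item[(F6)] \emph{$\ell(u)\le\alpha(u)+1$; and $\ell^-(u)\le\log\alpha(u)$ if $h(Y(u))\ge2$ and $\alpha(u)\ge1$,} where $\ell^-=\max(-\ell,0)$. The first bound is immediate from \eqref{eq:alpha}. If $\ell=\ell(u)<0$ and $h(Y(u))\ge2$, then $\alpha(u)\ge2e^{|\ell|}-|\ell|-1\ge e^{|\ell|}$.
\item[(F7)] \emph{$\ell(v)\le\ell(u)+\log(u/v)$ for $v\le u$,} by (F2).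
\end{enumerate}

\subsection*{Choice of $u$}
We shall see that (F1) at a smaller parameter $v=u/C$ improves (F1) at $u$ by essentially $u\int_v^u\ell(r)\,dr/r^2$, and we need this gain to be a large multiple of $\ell(u)$. If $\ell$ were constant, the gain would be $(C-1)\ell$. In general $\ell$ may grow quickly, but the convergence of the integral in \eqref{eq:alpha} prevents it from doing so everywhere.

\begin{lemma}\label{lem:window}
Let $P\ge1$, $c=2P$ and $C=e^c$. For every $\ell_*>0$ there is $u>0$ with
\[
\ell(u)\ge\ell_*\qquad\text{and}\qquad u\int_{u/C}^u\ell(r)\,\frac{dr}{r^2}\ge P\,\ell(u).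
\]
\end{lemma}

\begin{proof}
Put $\beta(\tau)=e^{-\tau}\ell(e^\tau)$ and $B(\tau)=\int_\tau^\infty\beta$. The substitution $r=e^\tau$ shows that $\beta$ is integrable on every half-line $[\tau,\infty)$, that $B(\tau)=e^{-\tau}\alpha(e^\tau)$, and that for $u=e^\tau$ the second inequality reads $\int_{\tau-c}^\tau\beta\ge P\beta(\tau)$. Suppose the lemma fails for $\ell_*$:
\begin{equation}\label{eq:fail}
\int_{\tau-c}^\tau\beta<P\beta(\tau)\qquad\text{whenever }\ell(e^\tau)\ge\ell_* .
\end{equation}
We integrate \eqref{eq:fail} over a half-line $[\tau_1,\infty)$. The main terms are $cB(\tau_1)$ on the left and $PB(\tau_1)$ on the right, which is absurd for $c=2P$ once the errors caused by the negative part of $\beta$ and by the set where $\ell<\ell_*$ are shown to be small. The point $\tau_1$ is chosen to control the negative part.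

Let $\tau_*$ be so large that $h(Y(u))\ge2$ and $\alpha(u)\ge1+c$ for $u\ge e^{\tau_*-c}$; this is possible by (F4) and (F5). On $[\tau_*,\infty)$ the function $B$ is continuous, positive and tends to $0$. Let $\tau_1\ge\tau_*$ be a point where $B$ attains its maximum over $[\tau_*,\infty)$, and let $\alpha_1=\alpha(e^{\tau_1})=e^{\tau_1}B(\tau_1)$.

\emph{Negative part on $[\tau_1,\infty)$.} Here $\alpha(e^\tau)=e^\tau B(\tau)\le e^{\tau-\tau_1}\alpha_1$, so (F6) gives $\beta^-(\tau)\le e^{-\tau}(\log\alpha_1+\tau-\tau_1)$ and
\begin{equation}\label{eq:neg1}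
\int_{\tau_1}^\infty\beta^-\le e^{-\tau_1}(\log\alpha_1+1).
\end{equation}

\emph{Negative part on $[\tau_1-c,\tau_1]$.} On this interval (F7) and (F6) give $\ell(e^{\tau'})\le\alpha_1+1+c\le2\alpha_1$. Hence, for $\tau$ in the interval,
\[
\alpha(e^\tau)=e^\tau\Big(B(\tau_1)+\int_\tau^{\tau_1}\beta\Big)\le\alpha_1+2\alpha_1e^\tau\int_\tau^{\infty}e^{-\tau'}d\tau'=3\alpha_1,
\]
so $\beta^-(\tau)\le e^{-\tau}\log(3\alpha_1)$ by (F6), and
\begin{equation}\label{eq:neg2}
\int_{\tau_1-c}^{\tau_1}\beta^-\le e^{c-\tau_1}\log(3\alpha_1).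
\end{equation}

\emph{The double integral.} Let $J=\int_{\tau_1}^\infty\int_{\tau-c}^\tau\beta(\tau')\,d\tau'\,d\tau$. By Fubini's theorem $\beta(\tau')$ is counted with weight $c$ for $\tau'\ge\tau_1$ and with weight $\tau'+c-\tau_1\in[0,c]$ for $\tau'\in[\tau_1-c,\tau_1]$. By \eqref{eq:neg2},
\[
J\ge cB(\tau_1)-c\,e^{c-\tau_1}\log(3\alpha_1).
\]
For an upper bound consider the inner integral. If $\ell(e^\tau)\ge\ell_*$, it is at most $P\beta^+(\tau)$ by \eqref{eq:fail}. If $\ell(e^\tau)<\ell_*$, then $\ell(e^{\tau'})\le\ell_*+c$ for $\tau'\in[\tau-c,\tau]$ by (F7), and the inner integral is at most $(\ell_*+c)e^{c-\tau}$. Since $\int_{\tau_1}^\infty\beta^+=B(\tau_1)+\int_{\tau_1}^\infty\beta^-$, \eqref{eq:neg1} gives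
\[
J\le PB(\tau_1)+Pe^{-\tau_1}(\log\alpha_1+1)+(\ell_*+c)e^{c-\tau_1}.
\]
Comparing the two bounds, multiplying by $e^{\tau_1}$ and using $c-P=P$, we get
\[
P\alpha_1\le c\,e^c\log(3\alpha_1)+P(\log\alpha_1+1)+(\ell_*+c)e^c .
\]
So $\alpha_1$ is bounded by a constant depending only on $P$ and $\ell_*$. But $\alpha_1\ge\inf_{u\ge e^{\tau_*}}\alpha(u)$, which tends to $\infty$ with $\tau_*$ by (F5). This is a contradiction for large $\tau_*$.
\end{proof}

\subsection*{The perturbed problem}
Let $P=4\Lambda+1$ and $C=e^{2P}$. Choose $\ell_*\ge2$ with $\Lambda\ell_*\ge Q_0$ and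
\begin{equation}\label{eq:ellstar}
C\log\big(C(\Lambda(\ell+1)+1)\big)\le\ell\qquad\text{for all }\ell\ge\ell_* .
\end{equation}
Take $u$ from Lemma~\ref{lem:window}, and put $\ell=\ell(u)$, $Y=Y(u)=ue^\ell$ and $L=\Lambda(\ell+1)$. The function $G(y)=u(h(y)-L)/y+\log y$ is continuous on $[u/2,\infty)$ and at least $\log y-2L$ there, so it has a minimizer $y^*$ on this half-line. The point $Y$ lies in the half-line, and $G(Y)=\Gamma(u)-uL/Y$.

\emph{$y^*\le Y$.} For $y>Y$ we have $G(y)\ge\Gamma(u)-uL/y>G(Y)$.

\emph{$y^*>(L+1)u$.} Let $u/2\le y\le(L+1)u$ and $v=u/C$. By (F1) at $v$, (F3), and $\frac1v-\frac1u=\int_v^udr/r^2$,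
\[
h(y)-\frac yu\big(\Gamma(u)-\log y\big)\ge y\int_v^u\big(\log Y(r)-\log y\big)\frac{dr}{r^2}=y\int_v^u\Big(\ell(r)-\log\frac yr\Big)\frac{dr}{r^2}.
\]
For $r\ge v$ we have $y/r\le C(L+1)$, and $u\int_v^udr/r^2=C-1$. By Lemma~\ref{lem:window} and \eqref{eq:ellstar} the right side is at least
\[
\frac yu\big[P\ell-C\log(C(L+1))\big]\ge\frac yu\,4\Lambda\ell\ge2\Lambda\ell>L,
\]
the last inequality because $\ell>1$. Rearranged, this says $G(y)>\Gamma(u)>G(Y)$, so $y$ is not a minimizer.

\emph{The parameters.} Let $q=\lceil L+y^*/u\rceil$, $L'=q-y^*/u\in[L,L+1)$ and $t=y^*/q$. Then $q\le L+1+y^*/u\le2y^*/u$, so $t\ge u/2$. Also $q\le2Y/u=2e^\ell$, so $\log q\le\ell+1$ and $L\ge\Lambda\log q$. Finally $q\ge L\ge\Lambda\ell_*\ge Q_0$.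

\emph{The inequality.} Let $m\ge1$ and $\kappa=m/q$. Then $qt=y^*$ and $mt=\kappa y^*\ge u/2$, so $G(\kappa y^*)\ge G(y^*)$. Multiplying by $\kappa y^*/u$ gives
\[
h(mt)-L+\frac{y^*}u\,\kappa\log\kappa\ge\kappa\big(h(qt)-L\big).
\]
Therefore
\[
\kappa h(qt)-h(mt)-q\kappa\log\kappa\le-L(1-\kappa)-L'\kappa\log\kappa=-L\omega(\kappa)-(L'-L)\kappa\log\kappa .
\]
Since $0\le L'-L<1$ and $-\kappa\log\kappa\le1/e$, the right side is at most $-L\omega(\kappa)+1$. This proves Lemma~\ref{lem:real}, and with it Proposition~\ref{prop:key}, Theorem~\ref{thm:entire} and Theorem~\ref{thm:main}. \qed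

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Generalizations of the} (title as printed), doi:10.1216/rmjm/1181072922,
\texttt{https://projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal+article\allowbreak\&isResultClick=\allowbreak True\allowbreak\&urlId=\allowbreak 10.1216\%2Frmjm\%2F1181072922}.

\bibitem{hormander}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}, \S4.5.

\end{thebibliography}
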